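\title{A Representation of a Finite Semigroup That Is Not Finitely Based}

\begin{abstract}
We show that over every field some representation of a finite semigroup has no finite basis of identities. The semigroup is aperiodic and is the same for all fields, the representation has dimension $60$, and adjoining an identity element gives an example with a finite monoid. The proof has two parts. A gluing construction turns a polynomial that vanishes at all but one tuple of elements of a semigroup of partial maps into an identity that does not follow from identities in fewer variables. An explicit semigroup of partial injections of a $31$-element set then supplies such polynomials in arbitrarily many variables.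
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K$ be a field and let $A=K\{x_1,x_2,\dots\}$ be the free associative algebra over $K$ on countably many generators. A \emph{representation} of a semigroup $S$ on a vector space $M$ over $K$ is a multiplicative homomorphism $\psi\colon S\to\operatorname{End}_K M$. A polynomial $p(x_1,\dots,x_k)\in A$ is an \emph{identity} of $\psi$ if $p(\psi(s_1),\dots,\psi(s_k))=0$ for all $s_1,\dots,s_k\in S$. For two monomials $w,w'$, the difference $w-w'$ is an identity exactly when the law $w=w'$ holds in the semigroup $\psi(S)$; general identities record, in addition, the linear relations among products that hold for all choices of the factors.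

The identities of $\psi$ form an ideal of $A$. Since $\psi(S)$ is closed under products, an identity remains an identity when monomials are substituted for its variables. Since $\psi(S)$ need not be closed under sums, other substitutions are not allowed: if the one-element semigroup acts on $K$ as the identity, then $x_1-x_2$ is an identity and $(x_1+x_3)-x_2$ is not. Accordingly, an endomorphism of $A$ is called a \emph{semigroup endomorphism} if it sends every $x_j$ to a monomial, and an ideal of $A$ is called an \emph{$S$-ideal} if it is closed under all semigroup endomorphisms. (The letter $S$ in this term is part of the name and does not refer to a particular semigroup.) An $S$-ideal is \emph{finitely $S$-generated} if it is the least $S$-ideal containing some finite set of polynomials, and $\psi$ is \emph{finitely based} if the $S$-ideal of its identities is finitely $S$-generated.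

By a theorem of S.~M.~Vovsi and N.~H.~Shon, every representation of a finite group over a field is finitely based. The semigroup version of the problem, posed as open in \cite{source}, asks:
\begin{quote}
Is every representation of a finite semigroup over a field finitely based?
\end{quote}
Besides the case of groups, two elementary facts suggest a positive answer. First, for a finite semigroup the identities in a fixed finite set of variables are always finitely generated, so that only the number of variables can be an obstacle (Proposition~\ref{prop:variables}). Second, identities are \emph{detected} in $|S|$ variables: a substitution takes at most $|S|$ distinct values, so $p$ is an identity if and only if every polynomial obtained from $p$ by identifying variables until at most $|S|$ remain is an identity. Detection, however, is not generation, and the answer is negative. Recall that a finite semigroup is \emph{aperiodic} if all its subgroups are trivial.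

\begin{theorem}\label{thm:main}
There are a finite aperiodic semigroup $S$, not depending on any field, and for every field $K$ a representation $\psi$ of $S$ on a $60$-dimensional $K$-space such that for every $n\ge 3$ there is an identity $\phi_n$ of $\psi$, in $n+5$ variables, which does not lie in the $S$-ideal generated by all identities of $\psi$ in fewer than $n$ variables. Hence $\psi$ is not finitely based. The same holds for the monoid $S^1$ obtained from $S$ by adjoining an identity element, which acts as the identity operator.
\end{theorem}

The same polynomials $\phi_n$ give a second statement.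

\begin{theorem}\label{thm:chain}
There are a finite semigroup $L$ and, over every field, a representation of $L$ whose ideal of identities is contained in all members of a strictly ascending infinite chain of $S$-ideals.
\end{theorem}

Section~\ref{sec:pointed} reduces Theorem~\ref{thm:main} to a combinatorial task: to find one finite semigroup $L$ of partial maps and, in arbitrarily many variables, polynomials that vanish at all tuples of elements of $L$ except one. Section~\ref{sec:L} constructs $L$, Section~\ref{sec:phi} constructs the polynomials, and Section~\ref{sec:proofs} deduces both theorems.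

\section{Consequences and the number of variables}\label{sec:variables}

Monomials, or \emph{words}, are nonempty products of variables unless the empty word is explicitly admitted. We use letters such as $y_k$ and $z_j$ for variables as well. All arguments apply whether or not $A$ contains $1$; a constant term acts as a scalar operator. We write $\operatorname{Id}(T,V)$ for the set of identities of a representation of a semigroup $T$ on a space $V$.

Call $p$ a \emph{consequence} of a set $\Sigma\subseteq A$ if $p$ lies in the least $S$-ideal containing $\Sigma$. This $S$-ideal is the linear span of the elements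
\begin{equation}\label{eq:span}
w_0\,g(v_1,\dots,v_k)\,w_1 ,\qquad g(z_1,\dots,z_k)\in\Sigma,
\end{equation}
where $v_1,\dots,v_k$ are words and $w_0,w_1$ are words or empty. Indeed, these elements lie in every $S$-ideal containing $\Sigma$, and their span is an ideal that is closed under semigroup endomorphisms. To show that $p$ is \emph{not} a consequence of $\Sigma$ it suffices to exhibit a \emph{test representation} $(T,V)$ with $\Sigma\subseteq\operatorname{Id}(T,V)$ and $p\notin\operatorname{Id}(T,V)$, because $\operatorname{Id}(T,V)$ is an $S$-ideal.

\begin{proposition}\label{prop:variables}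
A representation of a finite semigroup is finitely based if and only if its ideal of identities is generated, as an $S$-ideal, by identities in a bounded number of variables.
\end{proposition}

\begin{proof}
A finite set of polynomials involves finitely many variables, which gives one direction. For the other, let $\psi$ be a representation of the finite semigroup $S$, let $I$ be its ideal of identities, and put $A_m=K\{x_1,\dots,x_m\}$ and $I_{(m)}=I\cap A_m$. We first show that $I_{(m)}$ is a finitely generated ideal of $A_m$.

Let $U$ be the span of $\psi(S)$ and the identity operator; it has finite dimension. Evaluation sends a polynomial in $A_m$ to a map $S^m\to U$, and its kernel is $I_{(m)}$. The space of maps from the finite set $S^m$ to $U$ has finite dimension, so $A_m/I_{(m)}$ is spanned by the images of finitely many words. Hence there is $\ell\ge1$ such that the span $E$ of the words of length at most $\ell$ (and of $1$, if $1\in A$) satisfies $E+I_{(m)}=A_m$. For every word $w$ of length $\ell+1$ in $x_1,\dots,x_m$ choose $e_w\in E$ with $w-e_w\in I_{(m)}$. Let $J$ be the ideal of $A_m$ generated by the finitely many differences $w-e_w$ and by a basis of $E\cap I_{(m)}$. Then $J\subseteq I_{(m)}$.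 In a word of length greater than $\ell$, replacing a subword $w$ of length $\ell+1$ by $e_w$ gives a combination of shorter words that is congruent to it modulo $J$. By induction on length, every polynomial in $A_m$ is congruent modulo $J$ to an element of $E$. For a polynomial in $I_{(m)}$ this element lies in $E\cap I_{(m)}\subseteq J$. Thus $J=I_{(m)}$.

Now suppose that $I$ is $S$-generated by identities in at most $m$ variables each. Renaming the variables of such an identity $p$ as $x_1,x_2,\dots$ gives an element of $I_{(m)}$, and renaming them back, which is a semigroup endomorphism, recovers $p$. So $I$ is $S$-generated by $I_{(m)}$, and hence by the finitely many generators of $J$.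
\end{proof}

\begin{example}\label{ex:nilpotent}
Let $S$ be finite and suppose that $\psi(s_1\cdots s_N)=0$ for all $s_1,\dots,s_N\in S$. Then $\psi$ is finitely based. Let $p$ be an identity and $x$ a variable, and write $p=p'+p''$, where $p''$ collects the monomials containing $x$. Substituting for $x$ an element $s^N$, which acts as $0$, shows that $p'$ is an identity, and then so is $p''$. Repeating this for each variable, we split $p$ into identities $p_Z$, where $p_Z$ collects the monomials whose set of variables is exactly $Z$. If $|Z|\ge N$, all monomials of $p_Z$ have length at least $N$ and are consequences of the identity $x_1\cdots x_N$; otherwise $p_Z$ has fewer than $N$ variables. Proposition~\ref{prop:variables} applies. A counterexample must therefore have nonzero products of unbounded length.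
\end{example}

Our representations come from partial maps. Partial maps are written on the right and composed from left to right, and $0$ denotes the empty map. A partial map $g$ of a finite set $Q$ is identified with its $0/1$ matrix over $K$, whose $(q,q')$ entry is $1$ if and only if $qg=q'$; this identification is multiplicative. Thus a polynomial $p$ has a value $p(d)$, a $Q\times Q$ matrix, at every tuple $d$ of partial maps. Linear operators are also written on the right. A reader who prefers operators on the left may fix a basis and let the same matrices act on columns; products of matrices, and hence identities, do not change.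

\section{Pointed polynomials and alternating sums}\label{sec:pointed}

By Proposition~\ref{prop:variables} we need identities in many variables that do not follow from identities in fewer variables. The mechanism is the following fact about the cube: the alternating sum $\sum_{\omega}(-1)^{\omega_1+\dots+\omega_k}F(\omega)$ over $\{0,1\}^k$ vanishes if $F$ does not change when one coordinate is flipped, while it is $\pm1$ for the indicator function of the vertex $(1,\dots,1)$. We build representations in which one matrix entry is such a sum.

\subsection{The smallest case}\label{sub:toy}

Let $Q=\{i,1,f\}$ and let $c$ be the partial map $i\mapsto1$, $1\mapsto f$. It generates $L=\{c,c^2,0\}$, and the set of products of two elements is $L^2=\{c^2,0\}$. The monomial $x_1x_2$ has the value $c^2$, the matrix unit $E_{i,f}$, at $(c,c)$, and the value $0$ at all other pairs, because $c^3=0$. It is not an identity of $L$ on $KQ$, but it fails in a single entry at a single pair.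

To make it an identity, take two copies of $KQ$ with bases $i_\pm,1_\pm,f_\pm$, pass to the subspace spanned by $\bar\imath=i_+-i_-$, $1_\pm$, $f_\pm$, and identify $f_+$ with $f_-$, calling the image $\bar f$. On the resulting space $M$ with basis $\bar\imath,1_+,1_-,\bar f$ let $S=\{(c,c)\}\cup(L^2\times L^2)$ act componentwise. The element $(c,c)$ acts by
\[
\bar\imath\mapsto 1_+-1_-,\qquad 1_\pm\mapsto\bar f,\qquad\bar f\mapsto0 ,
\]
so its square sends $\bar\imath$ to $\bar f-\bar f=0$ and acts as $0$. Every other product of two elements of $S$ is $(0,0)$. Hence $x_1x_2$ is an identity of $(S,M)$. An identity in one variable has the form $\alpha_0+\alpha_1x+x^2q(x)$; substituting $(c,c)$ and applying the result to $\bar f$ and to $\bar\imath$ gives $\alpha_0=\alpha_1=0$. So the identities in one variable are the multiples of $x^2$.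

For a test representation take four copies of $KQ$, indexed by $\omega\in\{0,1\}^2$, put $\bar\imath=i_{00}-i_{01}-i_{10}+i_{11}$, and identify all four vectors $f_\omega$. Let $\sigma_j$ act as $c$ on the copies with $\omega_j=1$ and as $0$ on the others, and let $T$ consist of $\sigma_1$, $\sigma_2$ and all families with components in $L^2$. Since $c^2$ is defined only at $i$, a product of two elements of $T$ kills every basis vector except possibly $\bar\imath$, and
\[
\bar\imath\,\sigma_1^2=-\bar f+\bar f=0,\qquad \bar\imath\,\sigma_2^2=-\bar f+\bar f=0,\qquad \bar\imath\,\sigma_1\sigma_2=\bar f .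
\]
The squares of the other elements of $T$ are $0$ in every component. So $x^2$ is an identity of the test representation and $x_1x_2$ is not. The conclusion, that $x_1x_2$ does not follow from $x^2$, can also be read off from \eqref{eq:span}. What generalizes is the reason: $\sigma_1^2$ does not see the coordinate $\omega_2$, and the contributions of the copies $10$ and $11$ cancel.

\subsection{Gluing copies at the source and the sink}

For the rest of this section $Q$ is a finite set with two distinct points $i$ and $f$, and $L$ is a semigroup of partial maps of $Q$ such that
\begin{equation}\label{eq:setting}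
i\text{ is in the image of no }g\in L,\qquad f\text{ is in the domain of no }g\in L,\qquad 0\in L^2 ,
\end{equation}
where $L^2=\{gg':g,g'\in L\}$. The identity map $\mathrm{id}$ of $Q$ is not in $L$; put $L^1=L\cup\{\mathrm{id}\}$.

Let $\Omega$ be a finite nonempty set with signs $\varepsilon_\omega\in\{1,-1\}$, $\omega\in\Omega$. Let $\mathbf 1$ be the constant family with value $\mathrm{id}$ and let $L_\Omega=L^\Omega\cup\{\mathbf 1\}$, a monoid under componentwise multiplication. It acts on the space with basis $\{q_\omega:q\in Q,\ \omega\in\Omega\}$ by $q_\omega t=(q\,t(\omega))_\omega$, which is read as $0$ if $q\,t(\omega)$ is undefined. Put $\bar\imath=\sum_\omega\varepsilon_\omega i_\omega$ and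
\[
W=\langle\,\bar\imath,\ q_\omega : q\ne i,\ \omega\in\Omega\,\rangle,\qquad D=\langle\, f_\omega-f_{\omega'}:\omega,\omega'\in\Omega\,\rangle\subseteq W .
\]
Both subspaces are invariant under $L_\Omega$. The element $\mathbf 1$ acts as the identity. For $t\in L^\Omega$, by \eqref{eq:setting} every $q_\omega t$ is $0$ or some $q'_\omega$ with $q'\ne i$, so $Wt\subseteq W$, and $f_\omega t=0$, so $Dt=0$. This is why we use $L_\Omega$ and not $(L^1)^\Omega$: a family that equals $\mathrm{id}$ in some but not all components fixes only some of the $i_\omega$ and moves $\bar\imath$ out of $W$. Let $V_\Omega=W/D$. It has the basis consisting of $\bar\imath$, the vectors $q_\omega$ with $q\notin\{i,f\}$, and the common image $\bar f$ of the $f_\omega$.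

The space $V_\Omega$ sees every entry of every component, except that it sees the $(i,f)$ entries only through their signed sum.

\begin{lemma}\label{lem:criterion}
Let $T$ be a subsemigroup of $L_\Omega$ and let $p=p(z_1,\dots,z_k)$ be a polynomial. For $t=(t_1,\dots,t_k)\in T^k$ write $t(\omega)=(t_1(\omega),\dots,t_k(\omega))$. Then $p\in\operatorname{Id}(T,V_\Omega)$ if and only if for all $t\in T^k$
\begin{enumerate}
\item[(a)] $p(t(\omega))_{q,q'}=0$ for all $\omega\in\Omega$ and all $(q,q')\ne(i,f)$, and
\item[(b)] $\sum_{\omega}\varepsilon_\omega\,p(t(\omega))_{i,f}=0$.
\end{enumerate}
\end{lemma}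

\begin{proof}
Fix $t$ and put $P^\omega=p(t(\omega))$. On the span of all $q_\omega$ the operator $p(t)$ is block diagonal with blocks $P^\omega$. By \eqref{eq:setting}, every $g\in L^1$ has entries $0$ in the positions $(q,i)$ with $q\ne i$ and $(f,q')$ with $q'\ne f$, so the same holds for $P^\omega$. The entries of $g\in L^1$ in the positions $(i,i)$ and $(f,f)$ are $1$ if $g=\mathrm{id}$ and $0$ if $g\in L$. A product of elements of $L^1$ with a factor in $L$ lies in $L$, so a monomial has the value $\mathrm{id}$ at $t(\omega)$ exactly when each of its variables $z_j$ has $t_j(\omega)=\mathrm{id}$, that is, $t_j=\mathbf 1$. This condition does not involve $\omega$. Hence $P^\omega_{i,i}=P^\omega_{f,f}=\gamma$ for all $\omega$, where $\gamma$ is the constant term of $p$ plus the sum of the coefficients of these monomials. In $V_\Omega$ we obtain, for $q\notin\{i,f\}$,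
\begin{align*}
\bar\imath\,p(t)&=\gamma\,\bar\imath+\sum_{\omega}\sum_{q'\ne i,f}\varepsilon_\omega P^\omega_{i,q'}\,q'_\omega+\Bigl(\sum_\omega\varepsilon_\omega P^\omega_{i,f}\Bigr)\bar f,\\
q_\omega\,p(t)&=\sum_{q'\ne i,f}P^\omega_{q,q'}\,q'_\omega+P^\omega_{q,f}\,\bar f,\\
\bar f\,p(t)&=\gamma\,\bar f .
\end{align*}
All coefficients vanish if and only if (a) and (b) hold for $t$.
\end{proof}

\subsection{The doubled representation and the cube}

To treat semigroups and monoids together, let $\hat L$ be $L$ or $L^1$.

\begin{definition}\label{def:pointed}
A polynomial $\phi(z_1,\dots,z_k)$ is \emph{pointed over $\hat L$} at $d^*\in(L\setminus L^2)^k$ if $\phi(d^*)=E_{i,f}$ and $\phi(d)=0$ for all $d\in\hat L^k$ with $d\ne d^*$.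
\end{definition}

Put
\[
S=\{(g,g):g\in L\}\cup(L^2\times L^2)\subseteq L\times L,\qquad S^1=S\cup\{\mathbf 1\},
\]
and let $\hat S$ be $S$ or $S^1$ according to whether $\hat L$ is $L$ or $L^1$. The set $S$ is a semigroup because the product of any two elements of $L\times L$ lies in $L^2\times L^2$. We let $\hat S$ act on $M=V_{\{+,-\}}$ with $\varepsilon_+=1$ and $\varepsilon_-=-1$, so that $\dim M=2(|Q|-2)+2=2|Q|-2$. As $\hat S$ contains all pairs $(g,g)$ with $g\in\hat L$, each component of a tuple in $\hat S^k$ ranges over all of $\hat L^k$, and Lemma~\ref{lem:criterion} says that $p(z_1,\dots,z_k)\in\operatorname{Id}(\hat S,M)$ if and only if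
\begin{enumerate}
\item[(a$'$)] $p(d)_{q,q'}=0$ for all $d\in\hat L^k$ and all $(q,q')\ne(i,f)$, and
\item[(b$'$)] $p(d)_{i,f}=p(d')_{i,f}$ whenever $(d_j,d'_j)\in\hat S$ for all $j$.
\end{enumerate}
Condition (b$'$) says that $p(d)_{i,f}$ does not change when entries of $d$ in $L^2$ are replaced by other elements of $L^2$. The off-diagonal pairs in $S$ are there for this reason: a test semigroup on the cube contains the products of its generators, and these depend on all coordinates of the cube.

\begin{proposition}\label{prop:reduction}
Let $L$ satisfy \eqref{eq:setting} and let $\phi(z_1,\dots,z_k)$ be pointed over $\hat L$. Then $\phi$ is an identity of $(\hat S,M)$, and $\phi$ is not a consequence of the identities of $(\hat S,M)$ in fewer than $k$ variables.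
\end{proposition}

\begin{proof}
Let $\phi$ be pointed at $d^*$. Condition (a$'$) holds by definition. For (b$'$), note that a pair $(g,g')\in\hat S$ with $g\notin L^2$ or $g'\notin L^2$ has $g=g'$. No entry of $d^*$ is in $L^2$, so if $(d_j,d'_j)\in\hat S$ for all $j$, then $d=d^*$ if and only if $d'=d^*$. Thus $\phi(d)_{i,f}=\phi(d')_{i,f}$, and $\phi\in\operatorname{Id}(\hat S,M)$.

For the test representation let $\Omega=\{0,1\}^k$ and $\varepsilon_\omega=(-1)^{\omega_1+\dots+\omega_k}$. Define $\sigma_1,\dots,\sigma_k\in L^\Omega$ by $\sigma_j(\omega)=d^*_j$ if $\omega_j=1$ and $\sigma_j(\omega)=0$ if $\omega_j=0$. Since $0\in L^2$ and $d_j^*\notin L^2$, we have $d^*_j\ne0$, so the $\sigma_j$ are $k$ distinct families. Put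
\[
T=\{\sigma_1,\dots,\sigma_k\}\cup(L^2)^\Omega ,
\]
and let $\hat T$ be $T$ or $T\cup\{\mathbf 1\}$ according to whether $\hat L$ is $L$ or $L^1$. This is a subsemigroup of $L_\Omega$, because $L^\Omega L^\Omega\subseteq(L^2)^\Omega$.

Let $p$ be an identity of $(\hat S,M)$ in $m<k$ variables and let $t_1,\dots,t_m\in\hat T$. Condition (a) of Lemma~\ref{lem:criterion} follows from (a$'$), since $t(\omega)\in\hat L^m$. As $m<k$, there is an index $r$ with $\sigma_r\notin\{t_1,\dots,t_m\}$. For $\omega\in\Omega$ let $\omega'$ be obtained from $\omega$ by flipping the $r$-th coordinate. If $t_j$ is $\mathbf 1$ or $\sigma_l$ with $l\ne r$, then $t_j(\omega)=t_j(\omega')\in\hat L$. Otherwise $t_j\in(L^2)^\Omega$ and both $t_j(\omega)$ and $t_j(\omega')$ lie in $L^2$. In either case $(t_j(\omega),t_j(\omega'))\in\hat S$. By (b$'$), $p(t(\omega))_{i,f}=p(t(\omega'))_{i,f}$, and $\varepsilon_{\omega'}=-\varepsilon_\omega$, so the terms of the sum in (b) cancel in pairs. Hence $p\in\operatorname{Id}(\hat T,V_\Omega)$.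

Now substitute $z_j=\sigma_j$ in $\phi$. The tuple $(\sigma_1(\omega),\dots,\sigma_k(\omega))$ equals $d^*$ only for $\omega=(1,\dots,1)$, so the sum in (b) is $(-1)^k\ne0$ and $\phi\notin\operatorname{Id}(\hat T,V_\Omega)$. The $S$-ideal $\operatorname{Id}(\hat T,V_\Omega)$ therefore contains all identities of $(\hat S,M)$ in fewer than $k$ variables and does not contain $\phi$.
\end{proof}

\begin{remark}\label{rem:reduction}
The proof works in every characteristic; in characteristic $2$ the signs coincide and the pairs still cancel. In the monoid case $\mathbf 1\in\hat T$ acts as the identity operator, so $\operatorname{Id}(\hat T,V_\Omega)$ is also closed under substituting the empty word for a variable, and the proposition remains true if such substitutions are allowed. The condition $d^*_j\notin L^2$ cannot be dropped: if $d_1^*\in L^2$, then $(d^*_1,0)\in S$ and $\phi$ violates (b$'$).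
\end{remark}

For the path $i\to1\to\dots\to(k-1)\to f$ with all arrows given by one partial map $c$, the monomial $x_1\cdots x_k$ is pointed at $(c,\dots,c)$ over $L=\{c,\dots,c^k,0\}$; Section~\ref{sub:toy} is the case $k=2$. This gives identities in $k$ variables that do not follow from identities in fewer variables, but $L$ grows with $k$, and each of these representations is finitely based by Example~\ref{ex:nilpotent}. We need a single $L$ with pointed polynomials in arbitrarily many variables.

\section{The semigroup $L$}\label{sec:L}

Long nonzero products in a finite semigroup of partial maps must revisit points of $Q$. So we let the many variables $x_1,\dots,x_n$ be read along a cycle, $1\to2$ by a generator $c$ and $2\to1$ by a generator $e_3$, with an auxiliary variable between consecutive $x_j$. The cycle creates a difficulty: $ce_3c$ also sends $1$ to $2$. If $c$ were defined only at $1$, then $c=ce_3c$ would lie in $L^2$. In any case a word that reads $x_j$ only at the point $1$ cannot tell $c$ from $ce_3c$. The remedy is a second cycle, $3\to4$ by the same $c$ and $4\to3$ by a different generator $e_4$, and a word that reads each $x_j$ once in each cycle. The values of the auxiliary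 variables have to be forced too, and this is done by a path, the \emph{counter}, along which the labels are prescribed.

Let $Q=\{i\}\cup C\cup R$ be the disjoint union of $\{i\}$, the \emph{core} $C=\{1,2,3,4\}$ and the counter $R=\{r_0,\dots,r_{25}\}$, and put $f=r_{25}$. Thus $|Q|=31$. Let $L$ be the semigroup of partial maps of $Q$ generated by
\[
c\colon 1\mapsto2,\ 3\mapsto4,
\]
and by $e_1,\dots,e_5$, where
\[
e_1\colon i\mapsto1,\qquad e_2\colon2\mapsto3,\qquad e_3\colon2\mapsto1,\qquad e_4\colon4\mapsto3,\qquad e_5\colon4\mapsto r_0,
\]
and in addition $e_k$ maps $r_j$ to $r_{j+1}$ for all $0\le j\le24$ with $j\equiv k-1\pmod5$. Indices of $e$ are read modulo $5$, so the arrow from $r_j$ to $r_{j+1}$ is labeled $e_{j+1}$; see Figure~\ref{fig:L}. The six generators are distinct and injective, so $L$ is a finite semigroup of partial injections, and $0=cc\in L^2$.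

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,xscale=1.3]
\node (i) at (0,0) {$i$}; \node (a) at (1,0) {$1$}; \node (b) at (2,0) {$2$};
\node (c) at (3,0) {$3$}; \node (d) at (4,0) {$4$}; \node (r0) at (5,0) {$r_0$};
\node (r1) at (6,0) {$r_1$}; \node (x) at (7,0) {$\cdots$}; \node (f) at (8.3,0) {$r_{25}=f$};
\draw[->] (i) -- node[above]{$e_1$} (a);
\draw[->] (a) to[bend left=40] node[above]{$c$} (b);
\draw[->] (b) to[bend left=40] node[below]{$e_3$} (a);
\draw[->] (b) -- node[above]{$e_2$} (c);
\draw[->] (c) to[bend left=40] node[above]{$c$} (d);
\draw[->] (d) to[bend left=40] node[below]{$e_4$} (c);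
\draw[->] (d) -- node[above]{$e_5$} (r0);
\draw[->] (r0) -- node[above]{$e_1$} (r1);
\draw[->] (r1) -- node[above]{$e_2$} (x);
\draw[->] (x) -- node[above]{$e_5$} (f);
\end{tikzpicture}
\caption{The generators $c,e_1,\dots,e_5$ of $L$ acting on $Q$. An arrow $q\to q'$ labeled $g$ means $qg=q'$, and a generator is undefined where no arrow is drawn. The $25$ arrows from $r_0$ to $r_{25}$ carry the labels $e_1,\dots,e_5$ repeated five times.}\label{fig:L}
\end{figure}

A \emph{factorization} of $g\in L$ is a word $g_1\cdots g_k$ in the generators whose product is $g$. If $qg$ is defined, every factorization gives a walk $q\to qg_1\to\dots\to qg$ along the arrows of Figure~\ref{fig:L} with labels $g_1,\dots,g_k$. We call $g\in L$ \emph{rigid} if it has exactly one factorization and $c$ does not occur in it; the number of factors is the \emph{length} of $g$. If a product of elements of $L$ is rigid, then every factor is rigid and the lengths add up, because factorizations of the factors concatenate to a factorization of the product, and changing one of them changes the concatenation.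

\begin{lemma}\label{lem:walks}
Let $g\in L$.
\begin{enumerate}
\item[(a)] The point $i$ is not in the image of $g$ and $f$ is not in the domain of $g$. A walk never leaves $R$, and never goes from $\{3,4\}$ to $\{1,2\}$.
\item[(b)] If $r_jg$ is defined, then $r_jg=r_{j'}$ with $j'>j$, and $g$ is rigid with factorization $e_{j+1}e_{j+2}\cdots e_{j'}$.
\item[(c)] If $ig$ is defined, every factorization of $g$ begins with $e_1$. If some factorization of $g$ begins with $e_1$, then $\operatorname{dom}g\subseteq\{i\}\cup R$.
\item[(d)] Let $g$ be rigid. If $ig$ is defined, then $g=e_1$. If $q\in C$ and $qg\in C\cup\{r_0\}$, then $g$ has length $1$; if moreover $qg\in C$, then $g\in\{e_2,e_3,e_4\}$.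
\item[(e)] If $1g=2$ and $3g=4$, then $g=c$, and $c$ is the only factorization of $g$.
\item[(f)] If $qg^p=q$ for some $q\in Q$ and $p\ge1$, then $qg=q$. Consequently, if $qg^k$ is defined and two of the points $q,qg,\dots,qg^k$ coincide, then $qg=q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) No arrow enters $i$ or leaves $f$, arrows from $R$ end in $R$, and the arrows from $3$ and $4$ end in $3$, $4$ or $r_0$.

(b) The only arrow leaving $r_l$ ends in $r_{l+1}$ and has the label $e_{l+1}$, so the walk from $r_j$ to $r_jg$, and with it the factorization, is determined by its endpoints.

(c) The only arrow leaving $i$ is labeled $e_1$, and $\operatorname{dom}e_1=\{i,r_0,r_5,r_{10},r_{15},r_{20}\}$.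

(d) The walks given by $g$ avoid the label $c$, which is the only label on arrows leaving $1$ or $3$ and the only label on an arrow entering $4$. A walk from $i$ reaches $1$ by $e_1$ and must stop there. If $qg\in C$, the walk stays in $C$ by (a), its first arrow is $2\to1$, $2\to3$ or $4\to3$, with label $e_3$, $e_2$ or $e_4$, and it must stop after that arrow. If $qg=r_0$, the last arrow is $4\to r_0$, and it has no predecessor since a predecessor would enter $4$.

(e) Let $g_1\cdots g_k$ be a factorization of $g$. By (a) the walk from $1$ to $2$ stays in $\{1,2\}$, so its labels are $c,e_3,c,\dots,c$, and the walk from $3$ to $4$ stays in $\{3,4\}$, so its labels are $c,e_4,c,\dots,c$. If $k>1$, then $e_3=g_2=e_4$, which is false. So $k=1$ and $g_1=c$.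

(f) By (a) and (b), $q\in C$, and by (a) the points $qg^l$ all lie in $\{1,2\}$ or all lie in $\{3,4\}$. Suppose $qg\ne q$. Then $p\ge2$, the other point $q'=qg$ is in the domain of $g$, and $q'g\ne q'$ by injectivity, so $g$ interchanges the two points. The first factor of a factorization of $g$ labels an arrow leaving $1$ or $3$, so it is $c$; it also labels the first arrow of a walk from $2$ to $1$ or from $4$ to $3$, so it is $e_3$ or $e_4$. This is a contradiction. For the last claim, if $qg^l=qg^{m}$ with $l<m\le k$, then $q=qg^{m-l}$ by injectivity.
\end{proof}

\begin{corollary}\label{cor:L}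
The semigroup $L$ satisfies \eqref{eq:setting}, no generator lies in $L^2$, and $g^{31}=g^{32}$ for all $g\in L$.
\end{corollary}

\begin{proof}
The first claim is Lemma~\ref{lem:walks}(a) together with $0=cc$. An element of $L^2$ has a factorization of length at least $2$, whereas $e_k$, which maps $r_{k-1}$ to $r_k$, and $c$ have only factorizations of length $1$ by parts (b) and (e). If $qg^{31}$ is defined, two of the $32$ points $q,qg,\dots,qg^{31}$ coincide, so $qg=q$ by part (f) and $qg^{32}=qg^{31}$; if $qg^{31}$ is undefined, so is $qg^{32}$.
\end{proof}

The counter has just enough room for the fifth power of one element.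

\begin{lemma}\label{lem:counter}
Let $\theta\in L$. If $r_j\theta^5$ is defined, then $j=0$, the element $\theta$ is rigid with factorization $e_1e_2e_3e_4e_5$, and $r_0\theta^5=f$.
\end{lemma}

\begin{proof}
Let $r_j\theta=r_{j+\ell}$. By Lemma~\ref{lem:walks}(b), $\ell\ge1$ and $\theta$ is rigid with factorization $e_{j+1}\cdots e_{j+\ell}$. Since $\theta$ is also defined at $r_{j+\ell}$, its first factor is $e_{j+\ell+1}$ as well, so $5$ divides $\ell$. Each application of $\theta$ raises the index by the length $\ell$, so $r_j\theta^5=r_{j+5\ell}$ and $j+5\ell\le25$. Hence $\ell=5$ and $j=0$.
\end{proof}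

\section{The polynomials $\phi_n$}\label{sec:phi}

Let $n\ge3$. In the variables $y_1,\dots,y_5,x_1,\dots,x_n$ put
\[
h_n=y_1\cdot x_1y_3x_2y_3\cdots y_3x_n\cdot y_2\cdot x_1y_4x_2y_4\cdots y_4x_n\cdot y_5,\qquad \tau=y_1y_2y_3y_4y_5,
\]
\[
\phi_n=h_n\tau^5-h_n\tau^6 .
\]
In $h_n$ the variables $y_1,y_2,y_5$ occur once, $y_3$ and $y_4$ occur $n-1\ge2$ times, and each $x_j$ occurs twice. Tuples of values are listed in the order $(y_1,\dots,y_5,x_1,\dots,x_n)$. Let $d^*=(e_1,\dots,e_5,c,\dots,c)$.

At $d^*$ the word $h_n$ leads from $i$ through both cycles to the counter,
\[
i\xrightarrow{e_1}1\xrightarrow{c}2\xrightarrow{e_3}1\xrightarrow{c}\cdots\xrightarrow{c}2\xrightarrow{e_2}3\xrightarrow{c}4\xrightarrow{e_4}3\xrightarrow{c}\cdots\xrightarrow{c}4\xrightarrow{e_5}r_0 ,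
\]
and $i$ is the only point of its domain, since $c$ is undefined on $R$ and so $\operatorname{dom}(e_1c)=\{i\}$. The value of $\tau$ is $e_1\cdots e_5$, which maps $r_0\mapsto r_5\mapsto\dots\mapsto r_{25}=f$ and is undefined at $f$. Therefore
\begin{equation}\label{eq:dstar}
h_n\tau^5(d^*)=E_{i,f},\qquad h_n\tau^6(d^*)=0,\qquad \phi_n(d^*)=E_{i,f}.
\end{equation}
The monomial $h_n\tau^5$ alone is not pointed. The element $ce_3$ is the idempotent that fixes $1$ and is undefined elsewhere, and if all variables take this value, so does every monomial; the same happens with the value $\mathrm{id}$. The term $h_n\tau^6$ cancels such contributions, and by \eqref{eq:dstar} it does not cancel the one we want. The exponent $5=|C|+1$ is chosen so that five applications of a map starting in $C$ either reach a fixed point or include a step from $R$ to $R$, and $25$ is this exponent times the length of $\tau$.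

\begin{proposition}\label{prop:pointed}
For every $n\ge3$ the polynomial $\phi_n$ is pointed at $d^*$ over $L^1$, and hence over $L$.
\end{proposition}

\begin{proof}
The entries of $d^*$ are not in $L^2$ by Corollary~\ref{cor:L}, and $\phi_n(d^*)=E_{i,f}$ by \eqref{eq:dstar}. Let $d=(\eta_1,\dots,\eta_5,\xi_1,\dots,\xi_n)\in(L^1)^{n+5}$, and put $h=h_n(d)$ and $\theta=\tau(d)$. We have to show that $\phi_n(d)=0$ unless $d=d^*$.

Call a variable, and each of its occurrences as a letter of a word, \emph{active} if its value is not $\mathrm{id}$. If no $y_k$ is active, then $\theta=\mathrm{id}$ and $\phi_n(d)=h-h=0$. So let $N=\{k:\eta_k\ne\mathrm{id}\}$ be nonempty and let $\kappa=\min N$. Then $\theta$ is the product of the $\eta_k\in L$, $k\in N$, in increasing order of $k$, and $\theta\in L$.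

The matrix $\phi_n(d)$ is the difference of the matrices of the partial maps $h\theta^5$ and $h\theta^6$. If $qh\theta^5$ is undefined, so is $qh\theta^6$, and row $q$ vanishes. So we fix $q\in Q$ such that $qh\theta^5$ is defined and prove:
\begin{quote}
if $q\ne i$, then $qh\theta^6=qh\theta^5$; if $q=i$, then $d=d^*$.
\end{quote}
Read the word $h_n\tau^5$ letter by letter, starting at $q$ and applying the value of each letter; every letter is \emph{read at} a point of $Q$ and \emph{leads to} a point of $Q$. Two observations are used throughout.

\begin{enumerate}
\item[(1)] \emph{No active letter of $h_n$ is read at a point of $R$.} Otherwise, by Lemma~\ref{lem:walks}(b) it would lead to some $r_j$ with $j\ge1$, the later letters would not lower the index, and $qh=r_{j'}$ with $j'\ge1$. By Lemma~\ref{lem:counter}, $qh\theta^5$ would be undefined.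
\item[(2)] \emph{If $qh\in R$, then $qh=r_0$, all $\eta_k$ with $k\in N$ are rigid, their factorizations concatenate to $e_1e_2e_3e_4e_5$, and $\eta_\kappa$ begins with $e_1$.} This is Lemma~\ref{lem:counter} together with the behavior of rigidity under products.
\end{enumerate}

\emph{The case $q\in R$} does not occur. The word $h_n$ contains the active letter $y_\kappa$, and its first active letter would be read at $q\in R$, contrary to (1).

\emph{The case $q\in C$.} All points met lie in $C\cup R$ by Lemma~\ref{lem:walks}(a). Put $q_k=qh\theta^k$ for $0\le k\le5$. Suppose first that $q_0\in R$. By (2), $\eta_\kappa$ begins with $e_1$, so by Lemma~\ref{lem:walks}(c) the letter $y_\kappa$ of $h_n$ is read at a point of $\{i\}\cup R$, hence of $R$. This contradicts (1). So $q_0\in C$.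

If two of $q_0,\dots,q_5$ coincide, then $q_0\theta=q_0$ by Lemma~\ref{lem:walks}(f), and $qh\theta^6=q_0=qh\theta^5$, as claimed. We show that the points cannot be distinct. If they are, at most four of them lie in $C$, and since walks do not leave $R$, we have $q_4,q_5\in R$. From $q_4\theta=q_5$ and Lemma~\ref{lem:walks}(b), $\theta$ is rigid, and so are all $\eta_k$ with $k\in N$. As $q$ and $qh$ are in $C$, all points met while reading $h_n$ are in $C$. Every $y_k$ occurs in $h_n$, so each $\eta_k$ with $k\in N$ maps a point of $C$ into $C$, and $\eta_k\in\{e_2,e_3,e_4\}$ by Lemma~\ref{lem:walks}(d). Then $q_0\theta^5$ is the end of a walk of length $5|N|\ge5$ from $q_0\in C$ with labels in $\{e_2,e_3,e_4\}$. The first arrow of such a walk ends in $1$ or $3$, where only $c$ is defined. This is a contradiction.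

\emph{The case $q=i$.} We identify the value of the first active letter, then the values of the $y_k$, then those of the $x_j$.

Let $\lambda$ be the variable of the first active letter of $h_n$ and let $\zeta\in L$ be its value. This letter is read at $i$, so $\zeta$ begins with $e_1$ and $\operatorname{dom}\zeta\subseteq\{i\}\cup R$ by Lemma~\ref{lem:walks}(c). After this letter the point $i$ is not met again, so
\begin{enumerate}
\item[(3)] \emph{every later occurrence of $\lambda$ in $h_n\tau^5$ is read at a point of $R$.}
\end{enumerate}
By (1) and (3), $\lambda$ occurs only once in $h_n$, so $\lambda\in\{y_1,y_2,y_5\}$. (Here we use $n\ge3$, which excludes $y_3$ and $y_4$.) In each case $\lambda=y_\kappa$: the letters preceding the first active one are inactive, $y_1$ precedes $y_2$ in $h_n$, and all other variables precede $y_5$. Thus the first active letter of the first factor $\tau$ is $\lambda$; it is read at $ih$, and $ih\in R$ by (3). Now (2) gives $ih=r_0$ and shows that the $\eta_k$, $k\in N$, are rigid of total length $5$. Since $\eta_\kappa=\zeta$ is rigid and defined at $i$, it equals $e_1$ by Lemma~\ref{lem:walks}(d).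

Let $k\in N$ with $k\ne\kappa$. An occurrence of $y_k$ in $h_n$ comes after the first active letter, so it is not read at $i$, and by (1) it is not read in $R$; it is read in $C$. It leads to a point of $C$ or to $r_0$, because from $r_j$ with $j\ge1$ the final point $ih=r_0$ cannot be reached. By Lemma~\ref{lem:walks}(d), $\eta_k$ has length $1$. So all $\eta_k$ with $k\in N$ have length $1$ and the total length is $5$. Hence $N=\{1,\dots,5\}$, and $\eta_k=e_k$ for all $k$ by (2).

All letters $y_k$ of $h_n$ are now active. The first one leads from $i$ to $1$, and the others are read in $C$, where $e_3$ acts only as $2\mapsto1$, $e_2$ only as $2\mapsto3$, $e_4$ only as $4\mapsto3$, and $e_5$ only as $4\mapsto r_0$. The first occurrence of $x_j$ follows $y_1$ or $y_3$ and precedes $y_3$ or $y_2$, so it is read at $1$ and leads to $2$. The second occurrence follows $y_2$ or $y_4$ and precedes $y_4$ or $y_5$, so it is read at $3$ and leads to $4$. Thus $1\xi_j=2$ and $3\xi_j=4$. In particular $\xi_j\ne\mathrm{id}$, so $\xi_j\in L$, and $\xi_j=c$ by Lemma~\ref{lem:walks}(e). Therefore $d=d^*$.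
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $L$ be the semigroup of Section~\ref{sec:L}, and let $S$, $S^1$ and $M$ be as in Section~\ref{sec:pointed}. The semigroup $S\subseteq L\times L$ is finite and is defined without reference to a field, and $\dim M=2\cdot31-2=60$. By Corollary~\ref{cor:L}, $s^{31}=s^{32}$ for all $s\in S^1$. An element of a subgroup that satisfies this equation equals the identity element of the subgroup, so $S$ and $S^1$ are aperiodic.

Let $\hat S$ be $S$ or $S^1$ and let $n\ge3$. By Corollary~\ref{cor:L} and Propositions~\ref{prop:pointed} and~\ref{prop:reduction}, the polynomial $\phi_n$ in $n+5$ variables is an identity of $(\hat S,M)$ and is not a consequence of the identities in fewer than $n+5$ variables, in particular not of those in fewer than $n$ variables. If $\operatorname{Id}(\hat S,M)$ were $S$-generated by finitely many polynomials, we could choose $n\ge3$ larger than the number of variables in each of them, and $\phi_n$ would be a consequence of identities in fewer than $n$ variables. So the representation is not finitely based.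
\end{proof}

\begin{remark}
The representation $\psi$ of $S$ on $M$ is not faithful: by \eqref{eq:dstar} the map $g$ with domain $\{i\}$ and $ig=f$ lies in $L$, and $(g,g)$ sends $\bar\imath$ to $\bar f-\bar f=0$, so it acts as $(0,0)$ does. Replacing $S$ by $\psi(S)$ gives a faithful representation with the same identities, and $\psi(S)$ is finite and aperiodic because it satisfies $s^{31}=s^{32}$.
\end{remark}

For Theorem~\ref{thm:chain} no gluing is needed. The semigroup $L$ acts on $KQ$, the polynomials $\phi_n$ are not identities of this action, and we adjoin them one at a time.

\begin{proof}[Proof of Theorem~\ref{thm:chain}]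
Let $I_0=\operatorname{Id}(L,KQ)$, and for $n\ge3$ let $I_n$ be the $S$-ideal generated by $I_0$ and $\phi_3,\dots,\phi_n$. Then $I_0\subseteq I_3\subseteq I_4\subseteq\cdots$, and we show that $\phi_{n+1}\notin I_n$.

By \eqref{eq:span}, $I_n$ is spanned modulo $I_0$ by elements $w_0\,\phi_k(v_1,\dots,v_{k+5})\,w_1$ with $3\le k\le n$, where the $v_j$ are words and $w_0,w_1$ are words or empty. Consider the values of such an element on $L$. By Proposition~\ref{prop:pointed} the middle factor takes only the values $0$ and $E_{i,f}$. If $w_0$ or $w_1$ is nonempty, all values are $0$, since $gE_{i,f}=0=E_{i,f}g$ for $g\in L$ by \eqref{eq:setting}. If some $v_j$ has length at least $2$, its values lie in $L^2$, which contains no generator, so again all values are $0$. In both cases the element lies in $I_0$. Hence, if $\phi_{n+1}\in I_n$, there is an equation of functions on $L$,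
\begin{equation}\label{eq:chain}
\phi_{n+1}=\sum_s\alpha_s\,\phi_{k_s}(v_{s,1},\dots,v_{s,k_s+5}),\qquad \alpha_s\in K,\quad k_s\le n,
\end{equation}
in which all $v_{s,j}$ are single variables, not necessarily distinct.

Denote the $m=n+6$ variables of $\phi_{n+1}$ by $z_1,\dots,z_m$, and let $d^*$ be the tuple at which $\phi_{n+1}$ is pointed. For $\omega\in\{0,1\}^m$ substitute $d^*_j$ for $z_j$ if $\omega_j=1$ and $0$ for $z_j$ if $\omega_j=0$, and substitute $0$ for all other variables. Multiply both sides of \eqref{eq:chain} by $(-1)^{\omega_1+\dots+\omega_m}$ and sum over $\omega$. On the left only $\omega=(1,\dots,1)$ contributes, and the sum is $\pm E_{i,f}\ne0$. A term on the right involves at most $k_s+5<m$ variables, so its value does not depend on some coordinate $\omega_j$, and its alternating sum is $0$. This contradiction shows that $I_0\subseteq I_3\subsetneq I_4\subsetneq\cdots$.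
\end{proof}

The union of the chain is an $S$-ideal containing $\operatorname{Id}(L,KQ)$ that is not finitely $S$-generated, since a finite generating set would lie in some $I_n$.

\begin{thebibliography}{9}

\bibitem{source}
\emph{On Some Finitely Based Representations of Semigroups},
\texttt{http://digitalcommons.unl.edu/cgi/viewcontent.cgi?article=1093\&context=mathfacpub}

\end{thebibliography}
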